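# Set families with distinct differences: beating $2^{d/2}$ by an unbounded factor

## Five subsets of a three-element set

Take the following five subsets of $\{1,2,3\}$:
$$\emptyset,\quad \{1,2\},\quad \{1,3\},\quad \{2,3\},\quad \{1,2,3\}.$$
Write each set $A$ as its characteristic vector $\chi_A\in\{0,1\}^3$ and list the differences $\chi_A-\chi_B$ in $\mathbb Z^3$, one for each of the ten pairs (the other order gives the negative). Subtracting $\emptyset$ from the other four sets gives
$$(1,1,0),\quad(1,0,1),\quad(0,1,1),\quad(1,1,1).$$
Subtracting the two-element sets from $\{1,2,3\}$ gives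
$$(0,0,1),\quad(0,1,0),\quad(1,0,0).$$
The two-element sets among themselves give
$$(0,1,-1),\quad(1,0,-1),\quad(1,-1,0).$$
These ten vectors are distinct, and no two are negatives of each other. So the twenty differences over ordered pairs are all distinct: from the difference alone one can read off which two sets were used, and in which order.

**Definition (SYM).** For a positive integer $d$ let $[d]=\{1,\dots,d\}$ and let $2^{[d]}$ be the family of all its subsets. A collection $\mathcal S\subseteq 2^{[d]}$ satisfies (SYM) if the ordered pairs $(A\setminus B,\,B\setminus A)$, taken over ordered pairs $(A,B)$ of distinct sets of $\mathcal S$, are pairwise distinct. Equivalently, the vectors $\chi_A-\chi_B$ over ordered pairs of distinct $A,B\in\mathcal S$ are pairwise distinct. Let $X(d)$ be the maximum of $|\mathcal S|$ over all $\mathcal S\subseteq 2^{[d]}$ satisfying (SYM).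

The two forms agree because $\chi_A-\chi_B$ is $+1$ exactly on $A\setminus B$ and $-1$ exactly on $B\setminus A$.

For $d=1$ the whole power set works, so $X(1)=2$. For $d=2$ the whole power set fails, since $\chi_{\{1\}}-\chi_\emptyset=\chi_{\{1,2\}}-\chi_{\{2\}}$, while $\emptyset,\{1\},\{2\}$ has differences $\pm(1,0),\pm(0,1),\pm(1,-1)$. So $X(2)=3$. The example above shows $X(3)\ge5$, and we shall see below that $X(3)=5$.

How fast does $X(d)$ grow? Recall that a **Sidon set** is a set of integers in which $a+b=a'+b'$ implies $\{a,b\}=\{a',b'\}$; for example $\{1,2,5,7\}$, whose ten sums $2,3,4,6,7,8,9,10,12,14$ are distinct. Identify $S\subseteq[d]$ with the integer $1+\sum_{i\in S}2^{i-1}\in[2^d]$. If $\chi_A-\chi_B=\chi_C-\chi_D$ with $A\ne B$, then the corresponding integers satisfy $a-b=c-d'$, that is, $a+d'=b+c$. In a Sidon set this forces $\{a,d'\}=\{b,c\}$, and since $a\neq b$ we get $a=c$ and $b=d'$. So Sidon subsets of $[2^d]$ give collections satisfying (SYM). There are Sidon subsets of $[2^d]$ of size $2^{d/2}-c\,2^{5d/16}$ with $c>0$ independent of $d$, so $X(d)$ is at least of order $2^{d/2}$. In the other direction one has $X(d)\le 3\cdot 2^{d\frac{\log 3}{\log 6}}$.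 The problem, from "Extremal Properties Of 0/1-Polytopes" (https://science-to-touch.com/Articles/jrg/20_ZeroOnePolytopes.pdf), is to prove or disprove the conjecture
$$X(d)=O(2^{d/2}).$$

## Lower bounds for $X(d)$ near multiples of $2^k$

The conjecture is false.

**Theorem.** There are absolute constants $c>0$ and $k_0$ such that for every $k\ge k_0$ and every $d\ge1$ divisible by $2^k$,
$$X(d)\ \ge\ c\,k^{1/3}\,2^{d/2}.$$
In particular, for $d=2^k$ we get $X(d)\ge c(\log_2 d)^{1/3}2^{d/2}$, so $\limsup_d X(d)2^{-d/2}=\infty$.

**Corollary.** If $k\ge k_0$ and $d\ge1$ is at distance $j$ from some positive multiple of $2^k$, then $X(d)\ge c\,k^{1/3}2^{-j/2}2^{d/2}$. Hence for every $B$ and $J$ there is a $k$ such that $X(d)>B\,2^{d/2}$ for all positive $d$ within distance $J$ of a positive multiple of $2^k$. So for every $B$, the set $\{d:X(d)>B2^{d/2}\}$ has positive lower density.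

These statements do not say that $X(d)2^{-d/2}\to\infty$ along all $d$, and they do not improve the exponent $1/2$.

## Degenerate planes in $\mathbb F_2^d$

Condition (SYM) is about integer vectors, but it is convenient to work over $\mathbb F_2$. Identify subsets of $[d]$ with vectors in $\mathbb F_2^d$. Write $u\wedge v=0$ if $u$ and $v$ have disjoint supports. We call a 2-dimensional subspace simply a plane.

**Definition.** A plane $P\subset\mathbb F_2^d$ is *degenerate* if two of its nonzero vectors have disjoint supports.

In $\mathbb F_2^3$ the plane $\{000,100,011,111\}$ is degenerate, because $100\wedge011=0$. The plane $\{000,110,101,011\}$ is not: any two of its nonzero vectors share a coordinate.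

**Lemma 1.** A set $S\subseteq\mathbb F_2^d$ fails (SYM) if and only if it contains a coset $a+P$ of a degenerate plane $P$. More precisely, if $a,b,a',b'\in S$ satisfy $a-b=a'-b'$ in $\mathbb Z^d$ with $a\ne b$, $a'\neq b'$, $(a,b)\ne(a',b')$, then the four vectors are distinct and $\{a,b,a',b'\}$ is such a coset.

*Proof.* Suppose $a-b=a'-b'$ as described. First, the four vectors are distinct. We are given $a\ne b$ and $a'\ne b'$. The equation shows that $a=a'$ if and only if $b=b'$, and this is excluded. If $a=b'$, then $2a=b+a'$ with all entries $0$ or $1$, which forces $b=a'=a$, excluded. If $b=a'$, then $2b=a+b'$ forces $a=b$, excluded.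

Reducing modulo 2 gives $a+b+a'+b'=0$. Hence $\{a,b,a',b'\}=a+P$ with $P=\{0,\,a+b,\,a+a',\,a+b'\}$. The nonzero elements are distinct and $(a+b)+(a+a')=b+a'=a+b'$, so $P$ is a plane. In each coordinate $a_i+b'_i=b_i+a'_i$ holds in $\mathbb Z$. If both $b_i$ and $a'_i$ differed from $a_i$, the right side would be $2(1-a_i)$, so that $b'_i=2-3a_i\in\{2,-1\}$, which is impossible. So at least one of $b_i,a'_i$ equals $a_i$. This says $(a+b)\wedge(a+a')=0$, and $P$ is degenerate.

Conversely, let $u,w$ be nonzero with $u\wedge w=0$, and suppose $a,a+u,a+w,a+u+w\in S$ (sums in $\mathbb F_2^d$). In each coordinate at most one of $u_i,w_i$ is $1$, and in each of the three cases the integer identity $(a+u)_i-a_i=(a+u+w)_i-(a+w)_i$ is immediate: both sides are $0$ if $u_i=0$, and both are $1-2a_i$ if $u_i=1$ and $w_i=0$. So $(a+u,a)$ and $(a+u+w,a+w)$ are two different ordered pairs with the same difference. $\square$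

How many degenerate planes are there? If $u,w$ are nonzero and disjoint, then $u+w$ meets both $u$ and $w$, so a degenerate plane contains exactly one disjoint pair. There are $3^d$ ordered pairs $(u,w)$ with $u\wedge w=0$, and $2\cdot2^d-1$ of them have $u=0$ or $w=0$. So there are $\frac12(3^d-2^{d+1}+1)$ degenerate planes, each with $2^{d-2}$ cosets.

For $d=3$ this gives $6$ degenerate planes out of the $7$ planes of $\mathbb F_2^3$; the seventh is $\{000,110,101,011\}$. The opening example consists of this seventh plane together with $111$. It contains four distinct vectors with sum $0$, but the wrong kind, and that is allowed. Moreover $X(3)=5$. Indeed, there are $12$ bad cosets, and by translation invariance each point lies in $12\cdot4/8=6$ of them. Given six points, let $x,y$ be the two omitted ones. The number of bad cosets avoiding both is $12-6-6$ plus the number containing both. The latter is the number of degenerate planes containing $x+y$; as $x+y$ lies in three planes and only one plane is not degenerate, this is at least $2$. So six points always contain a bad coset.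

## Sidon sets and random sets stop at or below $2^{d/2}$

The first sensible construction is to forbid all planes and not only the degenerate ones: take $S\subset\mathbb F_2^d$ with no four distinct elements of sum $0$. By Lemma 1 this gives (SYM). But then the $\binom{|S|}2$ sums $x+y$ of two distinct elements are distinct and nonzero. (Two different pairs with the same sum are disjoint, so they would give four distinct elements with sum $0$.) Hence $\binom{|S|}2\le2^d-1$, so $(|S|-1)^2<2\cdot2^d$ and
$$|S|<\sqrt2\cdot2^{d/2}+1.$$
Sidon sets of integers in $[2^d]$ meet the same barrier, since their $\binom{|S|}2$ positive differences are distinct elements of $[2^d-1]$. For $d=3$ both approaches stop at $4$, because $\binom52=10>7$, while $X(3)=5$. So in order to gain more than a constant we must use sets that do contain planes, only not degenerate ones.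

The second attempt uses that degenerate planes are rare: about $3^d/2$, against roughly $4^d/6$ planes in all. Keep each vector of $\mathbb F_2^d$ independently with probability $q$ and delete one point from each surviving bad coset. The expected size of what remains is at least
$$q2^d-q^4\cdot2^{d-3}\,3^d=\tfrac78\Big(\frac{2}{3^{1/3}}\Big)^d\qquad\text{for }q=3^{-d/3},$$
and optimizing $q$ changes only the constant. Since $(2/3^{1/3})^3=8/3<2\sqrt2$, this is exponentially smaller than $2^{d/2}$. A purely random set contains far too many degenerate planes.

The proof combines the two attempts. First we build, with algebra, a host set $S$ that is larger than $2^{d/2}$ and contains only a very restricted type of bad coset. Then we choose a random subset of $S$.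

## A code with all weights $d/2$ and a Sidon set in the quotient

Let $C\subset\mathbb F_2^d$ be a linear subspace (a code) with $|C|=M=2^k$. Take a set $T\subset\mathbb F_2^d/C$ with no four distinct elements of sum $0$, of size about $2^{(d-k)/2}$, and let $S$ be its preimage. Then $|S|=M|T|\approx M^{1/2}2^{d/2}$, larger than the target by a factor $M^{1/2}$. If a coset $a+P$ lies in $S$, its four images in $T$ have sum $0$, so two of them coincide and $P$ contains a nonzero codeword. This is the restriction we want. We now choose $C$ so that few degenerate planes contain a nonzero codeword.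

Consider the degenerate planes $P=\{0,h,u,u+h\}$ with $h\in C$. As we shall see, up to exchanging $u$ and $u+h$, the vector $u$ is supported inside $\mathrm{supp}\,h$ or outside it. If $h$ has weight $w$, this leaves about $2^w+2^{d-w}$ vectors $u$, and this is smallest for $w=d/2$. So we want every nonzero codeword to have weight $d/2$.

**Step 1 (the code).** This step constructs $C$ and records how its words intersect. Let $d=rM$ with $M=2^k$ and $k\ge2$. Index the coordinates by pairs $(p,i)$ with $p\in\mathbb F_2^k$ and $1\le i\le r$. Let $C$ consist of the words
$$(p,i)\mapsto\lambda\cdot p,\qquad\lambda\in\mathbb F_2^k.$$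
Different $\lambda$ give different words, so $|C|=M$. For $\lambda\ne0$ exactly half of the $p$ have $\lambda\cdot p=1$, so every nonzero codeword has weight $d/2$. Two distinct nonzero $\lambda,\lambda'\in\mathbb F_2^k$ are linearly independent, so $(\lambda\cdot p,\lambda'\cdot p)$ takes each of its four values for $M/4$ of the $p$. Hence for distinct nonzero $h,h'\in C$ (identified with their supports),
$$|h\cap h'|=|h\setminus h'|=|h'\setminus h|=|\overline{h\cup h'}|=d/4. \tag{1}$$
Consequently:

(2) No two nonzero codewords have disjoint supports, and if $h'\subseteq h$ are nonzero codewords then $h'=h$.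

For $k=2$, $r=1$, with coordinates in the order $p=00,10,01,11$, the code is $C=\{0000,0101,0011,0110\}$. For $h=0101$ and $h'=0011$ the four cells in (1) are the fourth, second, third and first coordinate.

**Step 2 (a set in the quotient without four-term zero sums).** This step produces $T$. Let $V=\mathbb F_2^d/C$, let $x\mapsto\bar x$ be the projection, and let $N=\dim V=d-k\ge2$. Put $n=\lfloor N/2\rfloor$ and consider
$$\{(x,x^3):x\in\mathbb F_{2^n}\}\subset\mathbb F_{2^n}^2\cong\mathbb F_2^{2n}.$$
It has $2^n$ elements. Suppose the points given by four distinct $x_1,x_2,x_3,x_4$ have sum $0$. Then $x_1+x_2=x_3+x_4=:\sigma\ne0$. In characteristic 2 we have $x_1^3+x_2^3=\sigma^3+\sigma x_1x_2$, and likewise for $x_3,x_4$. So $\sigma^3+\sigma x_1x_2=\sigma^3+\sigma x_3x_4$, hence $x_1x_2=x_3x_4$. Then $\{x_1,x_2\}$ and $\{x_3,x_4\}$ are both the root set of $z^2+\sigma z+x_1x_2$, so they are equal, a contradiction. Embedding $\mathbb F_2^{2n}$ linearly in $V$ we obtain a set $T_0\subset V$ of size $2^{\lfloor N/2\rfloor}$ without four distinct elements of sum $0$.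

**Step 3 (randomizing $T$).** We shall have to count pairs and triples of prescribed points in $T$, and a fixed $T_0$ might contain too many of them; this step makes the counts behave on average. Let $T=gT_0$ with $g$ a uniformly random affine bijection of $V$, say $g(x)=L(x)+b$. The sum of four values of $g$ is $L$ applied to the sum of the four arguments, since $4b=0$. So $T$ again has no four distinct elements of sum $0$.

The affine group is 3-transitive on $V$: given distinct $x,y,z$, the vectors $y-x$ and $z-x$ are distinct and nonzero, hence linearly independent over $\mathbb F_2$, so an affine bijection takes any ordered triple of distinct points to any other. Therefore, for $j\le3$ given distinct points, their preimages under $g$ form a uniformly random ordered $j$-tuple of distinct points. With $\tau=|T|/|V|$, the probability that all $j$ points lie in $T$ is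
$$\prod_{i=0}^{j-1}\frac{|T|-i}{|V|-i}\ \le\ \tau^j. \tag{3}$$
(If $|T|<j$, the probability is $0$.) Moreover
$$\tau=2^{-\lceil N/2\rceil}\le2^{-(d-k)/2}=M^{1/2}2^{-d/2}. \tag{4}$$
The host set is
$$S=\{x\in\mathbb F_2^d:\bar x\in T\},\qquad s:=|S|=M|T|=2^d\tau.$$
It is a union of cosets of $C$. Its size $s$ is not random, and
$$s=M\,2^{\lfloor(d-k)/2\rfloor}\ge M\,2^{(d-k-1)/2}=2^{-1/2}M^{1/2}2^{d/2}. \tag{5}$$

## The hypergraph of degenerate planes meeting $C$ in two vectors

Recall that a $\kappa$-uniform hypergraph is a vertex set with a collection of $\kappa$-element subsets, the edges. The degree of a vertex is the number of edges containing it, and a vertex set is independent if it contains no edge.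

**Definition.** Let $\mathcal H$ be the 4-uniform hypergraph on $S$ whose edges are the sets $a+P\subset S$ with $P$ a degenerate plane and $|P\cap C|=2$.

In the example $k=2$, $r=1$ take $T=\{\bar0,\bar y\}$ with $y=1000$. Then
$$S=\{0000,0101,0011,0110\}\cup\{1000,1101,1011,1110\}.$$
The set $\{0000,0101,1000,1101\}$ is an edge: here $h=0101$, $u=1000$ and $h\wedge u=0$. It records the coincidence $0101-0000=1101-1000$.

**Step 4 (independent sets satisfy (SYM)).** This step turns the problem into finding a large independent set.

**Claim 1.** Every independent set $S'$ of $\mathcal H$ satisfies (SYM).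

*Proof.* If $S'$ fails (SYM), Lemma 1 gives four distinct elements of $S'$ forming a coset $a+P$ of a degenerate plane. Their four images lie in $T$ and have sum $0$, so they are not all distinct. Two elements of $a+P$ thus differ by a nonzero codeword, and $P\cap C\ne\{0\}$. If $P\subset C$, then two nonzero codewords would have disjoint supports, against (2). So $|P\cap C|=2$, and $a+P$ is an edge inside $S'$, a contradiction. $\square$

**Step 5 (the shape of an edge).** This step describes edges by few parameters, so that they can be counted. For $h\in\mathbb F_2^d$ let $F^h$ be the set of vectors supported inside $\mathrm{supp}\,h$, and $F^{\bar h}$ the set of vectors vanishing on $\mathrm{supp}\,h$. Let $P\cap C=\{0,h\}$ and $P=\{0,h,u,u+h\}$. Degeneracy means one of three things: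

- $h\wedge u=0$, that is, $u\in F^{\bar h}$;
- $h\wedge(u+h)=0$, that is, $u+h\in F^{\bar h}$;
- $u\wedge(u+h)=0$, which says that $h_i=1$ wherever $u_i=1$, that is, $u\in F^h$.

Hence one of $u,u+h$ lies in
$$U_h:=(F^{\bar h}\cup F^h)\setminus\{0,h\},\qquad|U_h|\le2\cdot2^{d/2}. \tag{6}$$
Also $U_h\cap C=\emptyset$: a nonzero codeword in $F^{\bar h}$ would be disjoint from $h$, and a nonzero codeword in $F^h$ equals $h$, by (2). So $\bar u\ne0$ for $u\in U_h$.

**Step 6 (counting edges).** This step shows that the average degree in $\mathcal H$ has order at most $M^{3/2}$ in expectation.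

**Claim 2.** $\mathbb E\,e(\mathcal H)\le2M^{3/2}s$.

*Proof.* Every edge arises from some triple $(h,u,a)$ with $h\in C\setminus\{0\}$, $u\in U_h$ and $a,a+u\in S$. There are at most $M\cdot2\cdot2^{d/2}\cdot2^d$ triples $(h,u,a)$ with $a\in\mathbb F_2^d$. For each of them $\bar a$ and $\bar a+\bar u$ are distinct, so by (3) both lie in $T$ with probability at most $\tau^2$. Using $2^d\tau=s$ and then (4), the expected number of triples is at most
$$2M\,2^{d/2}\,2^d\tau^2=2M\,2^{d/2}\,\tau s\le2M^{3/2}s.\qquad\square$$

## Deletion breaks even, and linearity gives a logarithm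

What does this yield so far? Take $T$ with $e(\mathcal H)\le2M^{3/2}s$ and keep vertices with probability $q=\frac12M^{-1/2}$. After deleting one vertex from each surviving edge we expect at least
$$qs-q^4\cdot2M^{3/2}s=qs\big(1-\tfrac14\big)=\tfrac38M^{-1/2}s$$
vertices. For $s\approx M^{1/2}2^{d/2}$ this is a constant times $2^{d/2}$, whatever $M$ is. The gain $M^{1/2}$ in the size of $S$ has been spent exactly on removing the edges. So we are at a break-even point, and any growing factor over the deletion argument finishes the proof. Such a factor is available for hypergraphs whose edges overlap little.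

**Definition.** A hypergraph is *linear* if two distinct edges share at most one vertex.

For instance, the four rows and four columns of a $4\times4$ grid form a linear 4-uniform hypergraph on $16$ vertices, with all degrees $2$. Removing the four diagonal cells leaves an independent set of size $12$.

**Theorem (DLR).** For each fixed $\kappa\ge3$ there are $c_\kappa,t_\kappa>0$ such that every linear $\kappa$-uniform hypergraph on $n$ vertices with maximum degree at most $t^{\kappa-1}$, $t\ge t_\kappa$, has an independent set of size at least $c_\kappa\frac nt(\log t)^{1/(\kappa-1)}$.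

This is from R. A. Duke, H. Lefmann, V. Rödl, *On uncrowded hypergraphs*, Random Structures Algorithms 6 (1995) 209–212, building on Ajtai–Komlós–Pintz–Spencer–Szemerédi 1982. It also follows from Frieze–Mubayi, *Coloring simple hypergraphs*, JCTB 103 (2013): a linear $\kappa$-uniform hypergraph of maximum degree $\Delta$ has chromatic number $O_\kappa((\Delta/\log\Delta)^{1/(\kappa-1)})$. We use it as a black box, with $\kappa=4$. Without linearity, deletion with probability $1/t$ gives at least $\frac nt-\frac{1}{t^{\kappa}}\cdot\frac{nt^{\kappa-1}}{\kappa}=(1-\frac1\kappa)\frac nt$, so the point of the theorem is the logarithm.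

We cannot apply it to $\mathcal H$ itself, as distinct edges may share two vertices. We therefore count such pairs and destroy them by sparsening.

## Pairs of edges sharing two vertices

**Step 7 (counting overlapping pairs).** This step bounds the obstruction to linearity.

**Claim 3.** Let $N_2$ be the number of pairs of distinct edges of $\mathcal H$ sharing at least $2$ vertices. Such edges share exactly two vertices, and $\mathbb E N_2\le15M^2s$ if $M\ge16$.

*Proof.* The four vertices of an edge have sum $0$, so three of them determine the fourth, and edges sharing three vertices coincide. Now let $E=a+P\ne E'=a+P'$ have the common vertices $a$ and $a+v$, $v\ne0$, so that $v\in P\cap P'$. We count the tuples that describe such pairs; each tuple determines its pair, and each pair has a tuple.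

*Case A: $v\in C$.* Then $v=h$ is the nonzero element of both $P\cap C$ and $P'\cap C$. By Step 5,
$$E=a+\{0,h,u,u+h\},\qquad E'=a+\{0,h,u',u'+h\},\qquad u,u'\in U_h,$$
with $u'\notin\{u,u+h\}$ because $E\ne E'$, and with $a,a+u,a+u'\in S$.

Suppose first that $\bar u\ne\bar u'$. Since $\bar u,\bar u'\neq0$, the points $\bar a,\bar a+\bar u,\bar a+\bar u'$ are distinct. By (3) with $j=3$ and (4), the expected number of tuples $(h,u,u',a)$ is at most
$$M(2\cdot2^{d/2})^2\,2^d\tau^3=4M\,2^d\tau^2\,s\le4M^2s.$$

Suppose next that $\bar u=\bar u'$. Then $u+u'=h'\in C$, and $h'\notin\{0,h\}$ because $u'\notin\{u,u+h\}$. If both $u,u'$ were in $F^{\bar h}$, then $h\wedge h'=0$, against (2). If both were in $F^h$, then $h'\subseteq h$, hence $h'=h$ by (2), a contradiction. So one of them lies in $F^h$ and the other in $F^{\bar h}$. As their sum is $h'$, the first is the restriction of $h'$ to $\mathrm{supp}\,h$ and the second is the restriction of $h'$ to the complement. This leaves at most $2$ ordered pairs $(u,u')$ for each $(h,h')$. Using only $a,a+u\in S$, the expected number of tuples is at most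
$$2M^2\cdot2^d\tau^2=2M^2\tau s\le2M^2s.$$

*Case B: $v\notin C$.* Then $P=\{0,h,v,v+h\}$ and $P'=\{0,h',v,v+h'\}$ with nonzero codewords $h,h'$, and $h\neq h'$ because $P\ne P'$. Also $a,a+v\in S$ and $\bar v\ne0$. One of $v,v+h$ lies in $U_h$. If $v\in F^{\bar h}$ or $v+h\in F^{\bar h}$, then $v$ is constant on $\mathrm{supp}\,h$ (equal to $0$ or to $1$ there). If $v\in F^h$ or $v+h\in F^h$, then $v$ is zero off $\mathrm{supp}\,h$. So $v$ is constant on $\mathrm{supp}\,h$ or zero off it, and the same holds for $h'$. We count such $v$ for given $h,h'$, using the four cells of size $d/4$ from (1).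

- Constant on $h$ and constant on $h'$: at most $4$ choices on $h\cup h'$, and $v$ is free only on $\overline{h\cup h'}$. At most $4\cdot2^{d/4}$ vectors.
- Constant on $h$ and zero off $h'$: $v$ vanishes off $h'$, is constant on $h\cap h'$, and is free only on $h'\setminus h$. At most $2\cdot2^{d/4}$ vectors, and as many with $h,h'$ exchanged.
- Zero off $h$ and zero off $h'$: $v$ is supported on $h\cap h'$, giving $2^{d/4}$ vectors.

Altogether there are at most $9\cdot2^{d/4}$ choices of $v$. The expected number of tuples $(h,h',v,a)$ is at most
$$M^2\cdot9\cdot2^{d/4}\,2^d\tau^2=9M^2\,2^{d/4}\,\tau s\le9M^{5/2}\,2^{-d/4}s\le9M^2s.$$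
The last inequality needs $2^{d/4}\ge M^{1/2}=2^{k/2}$, that is, $d\ge2k$; this holds since $d\ge M=2^k\ge2k$ for $M\ge16$.

Adding up, $4+2+9=15$. $\square$

**Step 8 (fixing $T$).** This step replaces expectations by actual bounds for one $T$. Let $M\ge16$. By Claims 2 and 3,
$$\mathbb E\Big[\frac{e(\mathcal H)}{2M^{3/2}s}+\frac{N_2}{15M^2s}\Big]\le2,$$
so some $T$ makes the bracket at most $2$. Fix it. Both terms are nonnegative, so
$$e(\mathcal H)\le4M^{3/2}s,\qquad N_2\le30M^2s. \tag{7}$$

## Sparsening at density $M^{-9/20}$

Keep each vertex of $S$ with probability $q$. We expect $qs$ vertices and at most $30M^2q^6s$ overlapping pairs, and the pairs are negligible compared with the vertices if $q$ is much smaller than $M^{-2/5}$. The average degree becomes of order at most $M^{3/2}q^3$; for the bound to be a positive power of $M$, so that the logarithm in (DLR) is of order $\log M$, we need $q$ larger than $M^{-1/2}$ by a power of $M$. There is room between $M^{-1/2}$ and $M^{-2/5}$, and we take the midpoint of the exponents, $q=M^{-9/20}$.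

**Step 9 (a random subset with few overlaps and few edges).** This step finds $R\subset S$ on which both counts are under control at once. Choose $R$ by keeping each vertex of $S$ independently with probability $q=M^{-9/20}$. Let $v_R,e_R,n_R$ be the numbers of vertices of $R$, of edges of $\mathcal H$ inside $R$, and of pairs counted by $N_2$ with both edges inside $R$. Each such pair spans exactly $4+4-2=6$ vertices. By (7), and since $M^2q^5=M^{2-9/4}=M^{-1/4}$,
$$\mathbb E(v_R-n_R)\ge qs-30M^2q^6s=qs(1-30M^{-1/4})\ge\tfrac23qs$$
for $M$ large, namely $M\ge90^4$. Also $\mathbb E\,e_R\le4M^{3/2}q^4s$. Put $\mu=1/(12M^{3/2}q^3)$; then $\mu\,\mathbb E\,e_R\le\frac13qs$, and so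
$$\mathbb E(v_R-n_R-\mu e_R)\ge\tfrac13qs.$$
Fix $R$ with $v_R-n_R-\mu e_R\ge\frac13qs$. As $\mu e_R\ge0$ we have $v_R-n_R\ge\frac13qs$, and as $\frac13qs\ge0$ we have $\mu e_R\le v_R-n_R$, that is,
$$e_R\le12M^{3/2}q^3(v_R-n_R)=12M^{3/20}(v_R-n_R),$$
because $\frac32-\frac{27}{20}=\frac3{20}$.

**Step 10 (linearity and bounded degree).** This step removes the overlaps and the vertices of high degree, to meet the hypotheses of (DLR). Delete one vertex from each pair counted by $n_R$, and call the remaining set $R_1$. At most $n_R$ vertices are lost, so $|R_1|\ge v_R-n_R\ge\frac13qs$. Two distinct edges inside $R_1$ sharing two vertices would form a pair counted by $n_R$, from which a vertex was deleted; so $R_1$ induces a linear hypergraph. It spans at most $e_R\le12M^{3/20}|R_1|$ edges, so its average degree is at most $48M^{3/20}$. Delete the vertices of degree more than $96M^{3/20}$; they are at most half of $R_1$. The remaining set $R_2$ satisfies $|R_2|\ge\frac16qs$ and induces a linear 4-uniform hypergraph of maximum degree at most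
$$96M^{3/20}=t^3,\qquad t=96^{1/3}M^{1/20}.$$

**Step 11 (the independent set).** This step applies (DLR) and collects the powers of $M$. Choose $k_0$ so large that for $k\ge k_0$ we have $M\ge90^4$ (so also $M\ge16$) and $t\ge t_4$. Then (DLR) with $\kappa=4$ gives an independent set $S'\subset R_2$ of the induced hypergraph, hence of $\mathcal H$. Since $\log t\ge\frac1{20}\log M$,
$$|S'|\ge c_4\frac{|R_2|}t(\log t)^{1/3}\ge c'\,M^{-9/20}M^{-1/20}\,s\,(\log M)^{1/3}=c'M^{-1/2}s(\log M)^{1/3},$$
with $c'=\frac16c_4\,96^{-1/3}\,20^{-1/3}$. By (5), $M^{-1/2}s\ge2^{-1/2}2^{d/2}$, and $\log M=k\log2$. Therefore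
$$|S'|\ge c\,k^{1/3}2^{d/2}$$
with an absolute constant $c>0$. By Claim 1, $S'$ satisfies (SYM). Hence $X(d)\ge c\,k^{1/3}2^{d/2}$ for every $k\ge k_0$ and every $d$ divisible by $2^k$. For $d=2^k$ we have $k=\log_2d$, so $X(d)2^{-d/2}$ is unbounded. This proves the Theorem, and $X(d)=O(2^{d/2})$ is false. $\blacksquare$

## Dimensions near a multiple of $2^k$

The Corollary follows by moving from $d$ to a nearby multiple of $2^k$. Two comparisons are needed.

**Step 12 (changing the dimension).** This step compares $X$ at nearby arguments. First, $X(m+j)\ge X(m)$, because a collection of subsets of $[m]$ is also a collection of subsets of $[m+j]$, with the same pairs $(A\setminus B,B\setminus A)$. Second, for $n\ge2$,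
$$X(n-1)\ge\tfrac12X(n).$$
Indeed, in a largest collection in $2^{[n]}$ keep only the sets with the more popular value of the last coordinate; this is at least half of them. All difference vectors now have last coordinate $0$. Deleting that coordinate is injective on the sets that are left and keeps the differences distinct, so (SYM) is preserved.

**Step 13 (the Corollary).** This step combines the comparisons with the Theorem. Let $k\ge k_0$ and let $m$ be a positive multiple of $2^k$ with $|d-m|=j$.

If $d=m+j$, then
$$X(d)\ge X(m)\ge c\,k^{1/3}2^{m/2}=c\,k^{1/3}2^{-j/2}2^{d/2}.$$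

If $d=m-j$, apply the halving inequality for $n=m,m-1,\dots,d+1$, all of which are at least $2$ since $d\ge1$. This gives
$$X(d)\ge2^{-j}X(m)\ge c\,k^{1/3}2^{-j}2^{(d+j)/2}=c\,k^{1/3}2^{-j/2}2^{d/2}.$$

Given $B$ and $J$, choose $k\ge k_0$ with $c\,k^{1/3}2^{-J/2}>B$. Then $X(d)>B\,2^{d/2}$ for all positive $d$ within distance $J$ of a positive multiple of $2^k$. Already for $J=0$ this shows that $\{d:X(d)>B2^{d/2}\}$ contains all positive multiples of some $2^k$, so its lower density is at least $2^{-k}>0$. $\blacksquare$
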